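\title{Maximal subgroups of the multiplicative group of a division algebra}

\begin{abstract}
Let $D$ be a noncommutative division algebra of finite dimension over its center $F$. We prove that the multiplicative group $D^*$ has a maximal subgroup. More precisely, $D^*$ has infinitely many pairwise nonconjugate maximal subgroups of infinite index whose conjugates intersect in $F^*$, and we determine the intersection of all maximal subgroups of $D^*$. The proof chooses a rank-one valuation on $F$ such that $D$ becomes a matrix algebra over the completion $K$, constructs an open maximal subgroup of $\mathrm{GL}_m(K)$, and intersects it with the dense subgroup $D^*$.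
\end{abstract}

\section{The question and the results}

Let $D$ be a division algebra of finite dimension over its center $F$, and let $D^*=\mathrm{GL}_1(D)=D\setminus\{0\}$ be its multiplicative group. A subgroup $M$ of a group $H$ is \emph{maximal} if $M\neq H$ and the only subgroup of $H$ that properly contains $M$ is $H$ itself. We answer the following question, posed in \cite{source}: \emph{does $D^*$ have a maximal subgroup whenever $D$ is noncommutative?}

Existence is not formal. Maximal ideals exist because the single element $1$ lies outside every proper ideal, so that Zorn's lemma applies. A group has no such element, and a chain of proper subgroups may exhaust it, as in $\mathbb Q=\bigcup_k\frac1{k!}\mathbb Z$. An abelian group has a maximal subgroup if and only if it is not divisible (Lemma~\ref{lem:normal}), so $\mathbb C^*$ has none: the question has a negative answer if $D$ is allowed to be commutative. On the other side stand the matrix algebras. For $r\ge2$ and any division algebra $\Delta$, the stabilizer of a line in $\Delta^r$ is maximal in $\mathrm{GL}_r(\Delta)$ (Lemma~\ref{lem:lines}). A noncommutative $D$ becomes such a matrix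 algebra after an extension of the center, and this suggests the answer yes. But $D$ itself offers no lines to stabilize, since it has no one-sided ideals other than $0$ and $D$.

One may look for normal maximal subgroups instead. These have prime index and contain the commutator subgroup $D'$ of $D^*$. Let $m$ be the degree of $D$, so that $[D:F]=m^2$, and let $RN(D^*)\subseteq F^*$ be the image of $D^*$ under the reduced norm. It is known that $G(D)=D^*/RN(D^*)D'$ is an abelian torsion group of bounded exponent dividing $m$, that $D^*$ has normal maximal subgroups of finite index if $G(D)\ne1$, and that there are examples with $G(D)=1$ in which $D^*$ has maximal subgroups. We do not use these facts, because normal subgroups cannot settle the question. Every element of Hamilton's algebra $\mathbb H$ lies in a subfield isomorphic to $\mathbb C$, so it is a $p$th power for every prime $p$. Hence $\mathbb H^*$, like $\mathbb C^*$, has no normal subgroup of prime index, and a general construction has to produce subgroups that are far from normal.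

For a group $H$ we write $H'$ for the commutator subgroup and $H^p$ for the set of $p$th powers. Primitive actions are recalled in Section~\ref{sec:groups}.

\begin{theorem}\label{thm:main}
Let $D$ be a noncommutative division algebra of finite dimension over its center. Then $D^*$ has a maximal subgroup.
\end{theorem}

\begin{theorem}\label{thm:strong}
Let $D$ be a noncommutative division algebra of finite dimension over its center $F$.
\begin{enumerate}
\item[(1)] $D^*$ has a maximal subgroup $M_0$ with $\bigcap_{y\in D^*}yM_0y^{-1}=F^*$. It is not normal, does not contain $D'$, and has infinite index. Equivalently, $D^*/F^*$ acts faithfully and primitively on the infinite set $D^*/M_0$.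
\item[(2)] There are infinitely many pairwise nonconjugate maximal subgroups as in \textup{(1)}.
\item[(3)] The intersection $\Phi(D^*)$ of all maximal subgroups of $D^*$ is central; precisely,
\[\Phi(D^*)=F^*\cap\bigcap_{p\ \mathrm{prime}}D'(D^*)^p.\]
\item[(4)] For every central simple algebra $A\neq F$ of finite dimension over a field $F$, the group $A^*/F^*$ acts faithfully and primitively on some set. In particular $A^*$ has a maximal subgroup.
\end{enumerate}
\end{theorem}

The proof extends the center to a field $K$ that splits $D$ and in which $F$ is dense. Then $D^*$ is dense in $\mathrm{GL}_m(K)$, and maximality passes from an \emph{open} subgroup of a topological group to its trace on a dense subgroup. Section~\ref{sec:groups} contains this group theory, and Section~\ref{sec:example} carries out the whole argument for the rational quaternions. Section~\ref{sec:valuation} constructs $K$, Section~\ref{sec:open} the open maximal subgroup, and Section~\ref{sec:proofs} proves the theorems.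

We work in ZFC. From now on $D$ is noncommutative, $[D:F]=n=m^2$ with $m\ge2$. We write $e_1,e_2,\dots$ for standard basis vectors, $e_{ij}$ for matrix units, and $E_{ij}(x)=1+xe_{ij}$ $(i\neq j)$ for elementary matrices. Over a field $K$ the elementary matrices generate $\mathrm{SL}_m(K)$.

\section{Maximal subgroups, primitive actions, dense subgroups}\label{sec:groups}

An action of a group $H$ on a set $\Omega$ with at least two points is \emph{primitive} if it is transitive and the only $H$-invariant equivalence relations on $\Omega$ are equality and $\Omega\times\Omega$. For a proper subgroup $M$, the invariant equivalence relations on $H/M$ correspond to the subgroups $L$ with $M\subseteq L\subseteq H$, by declaring $xM\sim yM$ when $xL=yL$. So $H$ acts primitively on $H/M$ if and only if $M$ is maximal, and point stabilizers of primitive actions are maximal. The kernel of the action on $H/M$ is the \emph{core} $\bigcap_{y\in H}yMy^{-1}$ of $M$. For a prime $p$, the set $H'H^p$ is the preimage of the $p$th powers of the abelian group $H/H'$; it is a normal subgroup, and $H/H'H^p$ is a vector space over $\mathbb F_p$.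

\begin{lemma}\label{lem:normal}
Let $H$ be a group.
\begin{enumerate}
\item[(a)] A normal subgroup $M$ is maximal if and only if it has prime index $p$. In that case $H/M$ is cyclic and $M\supseteq H'H^p$.
\item[(b)] For each prime $p$, the subgroup $H'H^p$ is the intersection of the subgroups of index $p$ that contain it, the empty intersection being $H$. All these subgroups are maximal.
\item[(c)] An abelian group $H$ has a maximal subgroup if and only if it is not divisible, that is, if and only if $H^p\neq H$ for some prime $p$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $M$ is maximal if and only if $H/M$ is nontrivial and has no proper nontrivial subgroup. Such a group is generated by each of its nontrivial elements, so it is cyclic, and among the cyclic groups exactly those of prime order have this property. A group of order $p$ is abelian of exponent $p$, so $M\supseteq H'H^p$.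
(b) The subgroups in question are the preimages of the hyperplanes of $H/H'H^p$. A nonzero vector is part of a basis and so lies outside some hyperplane. Maximality follows from (a).
(c) By (a), a maximal subgroup contains some $H^p$, so $H^p\neq H$. Conversely, if $H^p\ne H$, then (b) provides a subgroup of index $p$.
\end{proof}

\begin{lemma}\label{lem:lines}
Let $\Delta$ be a division algebra with center $F$ and let $r\ge2$. Then $\mathrm{GL}_r(\Delta)$ acts primitively, with kernel $F^*$, on the set of lines (one-dimensional right subspaces) of $\Delta^r$.
\end{lemma}

\begin{proof}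
Two distinct lines are spanned by the first two vectors of a basis, and $\mathrm{GL}_r(\Delta)$ permutes the bases transitively. So the action is transitive on ordered pairs of distinct lines, and an invariant equivalence relation that contains one such pair contains all of them. Scalars from $F^*$ fix every line. Conversely, let $g$ fix every line. Since $g$ fixes the lines $e_i\Delta$, it is diagonal, $ge_i=e_i\lambda_i$. Since $e_i\lambda_i+e_j\lambda_j\in(e_i+e_j)\Delta$, all $\lambda_i$ equal one $\lambda$. Finally $g(e_1+e_2a)=e_1\lambda+e_2\lambda a$ must have the form $(e_1+e_2a)\mu$, which forces $\mu=\lambda$ and $\lambda a=a\lambda$ for all $a\in\Delta$. So $\lambda\in F^*$.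
\end{proof}

The next lemma restores Zorn's argument: among the subgroups containing $S$, the element $h$ plays the part that $1$ plays for ideals.

\begin{lemma}\label{lem:zorn}
Let $S$ be a proper subgroup of a group $G$, and let $h\in G$ satisfy $\langle S,h\rangle=G$. Then $S$ is contained in a maximal subgroup of $G$.
\end{lemma}

\begin{proof}
Since $S\neq G$, we have $h\notin S$. The union of a chain of subgroups that contain $S$ and avoid $h$ again contains $S$ and avoids $h$. By Zorn's lemma there is a subgroup $M\supseteq S$ maximal with respect to $h\notin M$. A subgroup properly containing $M$ contains $S$ and $h$, so it is $G$.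
\end{proof}

Recall that in a topological group the closure of a subgroup is a subgroup, that a subgroup containing a neighborhood of $1$ is open, and that an open subgroup is closed, its complement being a union of cosets.

\begin{lemma}\label{lem:dense}
Let $G$ be a topological group, $H$ a dense subgroup and $M$ an open subgroup.
\begin{enumerate}
\item[(a)] $G=HM$.
\item[(b)] If $M$ is maximal in $G$, then $M\cap H$ is maximal in $H$.
\item[(c)] The core of $M\cap H$ in $H$ is $H\cap C$, where $C$ is the core of $M$ in $G$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) For $g\in G$ the open set $gM$ meets $H$, say $g\mu=y\in H$ with $\mu\in M$; then $g=y\mu^{-1}$.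

(b) If $H\subseteq M$, then $G=HM=M$, which is false; so $M\cap H\neq H$. Let $L$ be a subgroup with $M\cap H\subsetneq L\subseteq H$. Because $M$ is open, $M\cap H$ is dense in $M$, so the closure $\overline L$ contains $M$. It also contains an element of $L\setminus(M\cap H)$, which is not in $M$. By maximality $\overline L=G$. Thus $L$ is dense, and (a) gives $G=LM$. Write $y\in H$ as $y=l\mu$ with $l\in L$, $\mu\in M$. Then $\mu=l^{-1}y\in M\cap H\subseteq L$, so $y\in L$. Hence $L=H$.

(c) We have $\bigcap_{y\in H}y(M\cap H)y^{-1}=H\cap\bigcap_{y\in H}yMy^{-1}$. By (a) every $g\in G$ is $y\mu$ with $y\in H$, $\mu\in M$, and then $gMg^{-1}=yMy^{-1}$. So the last intersection is $C$.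
\end{proof}

\section{The rational quaternions at the prime $5$}\label{sec:example}

Let $D=\mathbb Q\oplus\mathbb Qi\oplus\mathbb Qj\oplus\mathbb Qk$ with $i^2=j^2=-1$ and $ij=k=-ji$. Let $v$ be the $5$-adic valuation. Since $T^2+1\equiv(T-2)(T+2)\pmod5$, Hensel's lemma gives $\iota\in\mathbb Z_5$ with $\iota^2=-1$. The matrices $\mathrm{diag}(\iota,-\iota)$ and $e_{12}-e_{21}$ have square $-1$ and anticommute, so
\[a+bi+cj+dk\ \longmapsto\ \begin{pmatrix}a+b\iota&c+d\iota\\-c+d\iota&a-b\iota\end{pmatrix}\]
is a ring homomorphism; the determinant is $a^2+b^2+c^2+d^2$. As $a,b,c,d$ run through $\mathbb Q_5$, every matrix occurs exactly once, because $2\iota\neq0$. So $D\otimes\mathbb Q_5\cong M_2(\mathbb Q_5)$, and since $\mathbb Q$ is dense in $\mathbb Q_5$, the group $D^*$ is dense in $G=\mathrm{GL}_2(\mathbb Q_5)$. Which maximal subgroup of $G$ should we intersect with $D^*$?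

\emph{The stabilizer of a line fails.} A quaternion fixes the line $\mathbb Q_5e_1$ if and only if $-c+d\iota=0$, that is, $c=d=0$, since $\iota\notin\mathbb Q$. So the trace on $D^*$ is $\mathbb Q(i)^*$. It is not maximal: since $j$ normalizes $\mathbb Q(i)^*$ and $j^2=-1$, the set $\mathbb Q(i)^*\cup\mathbb Q(i)^*j$ is a larger subgroup, and it does not contain $1+j$. Openness cannot be dropped from Lemma~\ref{lem:dense}(b).

\emph{The first open subgroup leads to a normal subgroup.} The open subgroup $S_0=\mathbb Q_5^*\,\mathrm{GL}_2(\mathbb Z_5)$ lies in the subgroup $G^+$ of matrices with $v(\det g)$ even, which has index $2$. Its trace on $D^*$ consists of the quaternions with $v(a^2+b^2+c^2+d^2)$ even and has index $2$, because $1+2i$ has norm $5$. This is a maximal subgroup, but a normal one, of no use for Theorem~\ref{thm:strong}(1). To exclude this outcome we want a proper open subgroup $S$ with $\det S=\mathbb Q_5^*$: a proper subgroup containing such an $S$ cannot contain $\mathrm{SL}_2(\mathbb Q_5)$.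

\emph{The right open subgroup.} Let
\[I=\left\{\begin{pmatrix}u&5y\\z&u'\end{pmatrix}:u,u'\in\mathbb Z_5^*,\ y,z\in\mathbb Z_5\right\},\qquad\sigma=\begin{pmatrix}0&5\\1&0\end{pmatrix}.\]
The set $I$ consists of the matrices in $\mathrm{GL}_2(\mathbb Z_5)$ that are lower triangular modulo $5$. It is a group, and it is open since it contains $1+5M_2(\mathbb Z_5)$. We have $\sigma^2=5$, $\det\sigma=-5$ and
\[\sigma\begin{pmatrix}u&5y\\z&u'\end{pmatrix}\sigma^{-1}=\begin{pmatrix}u'&5z\\y&u\end{pmatrix}.\]
So $\sigma$ normalizes $I$, and $S=\bigcup_{r\in\mathbb Z}\sigma^rI$ is an open subgroup. Its determinants include $\mathbb Z_5^*$ and $-5$, so $\det S=\mathbb Q_5^*$. On $\sigma^rI$ we have $v(\det g)=r$, so $E_{12}(1)$ could only lie in $I$, and it does not; hence $S\neq G$. Now let $h=\mathrm{diag}(1,5)$. Then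
\[h^rE_{12}(x)h^{-r}=E_{12}(5^{-r}x),\qquad h^rE_{21}(x)h^{-r}=E_{21}(5^rx)\qquad(r\in\mathbb Z).\]
Since $I$ contains $E_{12}(x)$ and $E_{21}(x)$ for $x\in5\mathbb Z_5$, the positive powers of $h$ produce all of $E_{12}(\mathbb Q_5)$ and the negative powers all of $E_{21}(\mathbb Q_5)$. So $\langle S,h\rangle$ contains $\mathrm{SL}_2(\mathbb Q_5)$, and with $\det S=\mathbb Q_5^*$ we get $\langle S,h\rangle=G$. Lemma~\ref{lem:zorn} gives a maximal subgroup $M\supseteq S$ of $G$; it is open and does not contain $\mathrm{SL}_2(\mathbb Q_5)$. By Lemma~\ref{lem:dense}, $M\cap D^*$ is maximal in $D^*$.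

Two things must be replaced in general: the prime $5$, for an arbitrary center $F$, and the group $S$, for an arbitrary degree and a valuation that need not be discrete.

\section{A valuation that splits $D$}\label{sec:valuation}

The field $F$ comes with no arithmetic, and a topology that it happens to carry may be useless: $\mathbb H^*=\mathbb R^4\setminus\{0\}$ is connected in the usual topology and so has no proper open subgroup. But the multiplication table of $D$ involves only finitely many elements of $F$. They generate a finitely generated ring, whose residue fields at maximal ideals are finite, and over a finite field every central simple algebra is a matrix algebra. We reduce $D$ modulo a maximal ideal, realize the reduction by a valuation of $F$, and lift the splitting to the completion.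

\subsection{An integral model}

A finite-dimensional algebra $A$ over a field $k$ is \emph{central simple} if its center is $k$ and its only two-sided ideals are $0$ and $A\neq0$. We use three textbook facts: $A\cong M_r(\Delta)$ for a division algebra $\Delta$ with center $k$ (Wedderburn); a finite division ring is commutative (Wedderburn); and the map
\[\varphi_A:A\otimes_kA^{\mathrm{op}}\to\mathrm{End}_k(A),\qquad a\otimes b\mapsto(x\mapsto axb),\]
is an isomorphism. From commutative algebra we use that a finitely generated commutative ring $R$ is Noetherian, that it is finite if it is a field, and that it is a Jacobson ring: every prime ideal is an intersection of maximal ideals.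

Let $d_1=1,d_2,\dots,d_n$ be an $F$-basis of $D$, with $d_id_j=\sum_lc_{ijl}d_l$. The table $(c_{ijl})$ defines an algebra over every field to which the ring $\mathbb Z[c_{ijl}]$ maps, but simplicity may be lost: the table of the quaternions, read in $\mathbb F_2$, defines a commutative algebra. The map $\varphi$ turns central simplicity into the nonvanishing of one determinant, which we can invert. Let $\delta\in F^*$ be the determinant of $\varphi_D$ with respect to the basis $d_i\otimes d_j$ and the matrix units of $\mathrm{End}_F(D)$. Since $d_id_sd_j=\sum_{l,t}c_{isl}c_{ljt}d_t$, the matrix entries and $\delta$ are integral polynomials in the $c_{ijl}$. Let $R\subseteq F$ be the subring generated by all $c_{ijl}$ and $\delta^{-1}$, and let $\Lambda=\bigoplus_iRd_i$, a subring of $D$ containing $1$. For a ring homomorphism $R\to k$ put $\Lambda_k=\Lambda\otimes_Rk$. If $K$ is an extension field of $F$, then $\Lambda_K=D\otimes_FK$.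

\begin{lemma}\label{lem:model}
\begin{enumerate}
\item[(a)] For every homomorphism from $R$ to a field $k$, the algebra $\Lambda_k$ is central simple over $k$ of dimension $n$. If $k$ is finite, then $\Lambda_k\cong M_m(k)$.
\item[(b)] $R$ is not a field. Every maximal ideal $\mathfrak q$ of $R$ is nonzero, and $R/\mathfrak q$ is finite.
\item[(c)] $R$ has infinitely many maximal ideals.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The determinant of $\varphi_{\Lambda_k}$ is the image of the unit $\delta$ of $R$, so $\varphi_{\Lambda_k}$ is bijective: the maps $x\mapsto axb$ span $\mathrm{End}_k(\Lambda_k)$. A two-sided ideal is stable under these maps, hence under all linear maps, so it is $0$ or $\Lambda_k$. If $z$ is central, then multiplication by $z$ commutes with the maps $x\mapsto axb$, hence with all linear maps, so it is multiplication by a scalar $\lambda\in k$, and $z=z\cdot1=\lambda\cdot1$. If $k$ is finite, then $\Lambda_k\cong M_r(\Delta)$ with $\Delta$ finite, so $\Delta$ is commutative and equals its center $k$, and $r^2=n$.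

(b) If $R$ were a field, it would be finite, and $\Lambda\cong M_m(R)$ by (a). As $m\ge2$, this ring has zero divisors, whereas $\Lambda\subseteq D$ has none. So $0$ is not a maximal ideal. The field $R/\mathfrak q$ is a finitely generated ring, hence finite.

(c) Since $R$ is a Jacobson domain, its maximal ideals intersect in $0$. If there were finitely many, their product would be $0$, and one of them would be $0$, contrary to (b).
\end{proof}

\subsection{A valuation with rational values}

A \emph{valuation} of a field $L$ is a homomorphism $w$ from $L^*$ to a totally ordered abelian group, extended by $w(0)=\infty$, such that $w(x+y)\ge\min(w(x),w(y))$; equality holds if $w(x)\ne w(y)$. A valuation extends to every extension field, with values in a possibly larger ordered group. A valuation with nonzero value group $\Gamma\subseteq\mathbb R$ has \emph{rank one}. Then $|x|=e^{-w(x)}$ is an absolute value, and $w$ extends to the completion $K$ of $L$. The value group does not change: if $x\in K^*$ and $y\in L$ satisfy $w(x-y)>w(x)$, then $w(y)=w(x)$. We write $O=\{x\in K:w(x)\ge0\}$, a local ring with maximal ideal $\mathfrak p=\{x\in K:w(x)>0\}$,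 residue field $\kappa=O/\mathfrak p$ and unit group $O^*=\{x:w(x)=0\}$.

We need rank one in order to complete, and Section~\ref{sec:open} will need $\Gamma\subseteq\mathbb Q$. We cannot ask for $\Gamma=\mathbb Z$: for $F=\mathbb R$ the value group is divisible, because $w(-1)=0$ and positive reals have roots of all orders, so $\Gamma=\mathbb Q$ is the only possibility inside $\mathbb Q$.

\begin{lemma}\label{lem:valuation}
For every maximal ideal $\mathfrak q$ of $R$ there is a valuation $w:F^*\to\mathbb Q$ with nonzero value group such that $w\ge0$ on $R$ and $\mathfrak q=\{r\in R:w(r)>0\}$.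
\end{lemma}

\begin{proof}
We go up the tower $F_0\subseteq F_0(X)\subseteq F$, where $F_0$ is the fraction field of $R$ and $X$ is a transcendence basis of $F$ over $F_0$.

A Noetherian local domain that is not a field is dominated by a discrete valuation ring with the same fraction field, meaning that it is contained in that ring and the maximal ideal of the ring contracts to its own; see \cite{EGA,Hartshorne,Stacks}. The ring $R_{\mathfrak q}$ is Noetherian, and it is not a field since $\mathfrak q\neq0$. We obtain a surjective valuation $v_0:F_0^*\to\mathbb Z$ with $v_0\ge0$ on $R$ and $v_0>0$ on $\mathfrak q$. The proper ideal $\{r\in R:v_0(r)>0\}$ contains $\mathfrak q$, so it equals $\mathfrak q$.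

For a polynomial $f\in F_0[X]$ let $v_1(f)$ be the minimum of the values of its coefficients, and put $v_1(f/g)=v_1(f)-v_1(g)$. This is the Gauss extension. It satisfies $v_1(fg)=v_1(f)+v_1(g)$, because after scaling $f$ and $g$ to value $0$ their reductions are nonzero elements of a polynomial ring over a field. So $v_1$ is a valuation of $F_0(X)$ with value group $\mathbb Z$.

Let $w$ be an extension of $v_1$ to $F$, with value group $\Gamma\supseteq\mathbb Z$. Each $x\in F^*$ satisfies a nontrivial relation $\sum_sa_sx^s=0$ over $F_0(X)$. The least value among the nonzero terms occurs twice, since otherwise the sum would have finite value. So $(s-t)w(x)=v_1(a_t)-v_1(a_s)\in\mathbb Z$ for some $s\neq t$. Thus every $\alpha\in\Gamma$ has a multiple $N\alpha\in\mathbb Z$ with $N\ge1$, and since an ordered group is torsion-free, $\alpha\mapsto(N\alpha)/N$ is an order-preserving embedding of $\Gamma$ in $\mathbb Q$ that fixes $\mathbb Z$.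
\end{proof}

\subsection{Lifting the splitting}

Fix $\mathfrak q$ and $w$ as in Lemma~\ref{lem:valuation}, let $K$ be the completion of $F$, and put $D_K=D\otimes_FK$. Then $R\subseteq O$ and $\mathfrak p\cap R=\mathfrak q$. To split $D_K$ it suffices to lift the idempotent $e_{11}$ from the reduction; in Section~\ref{sec:example} the lift is $(1-\iota i)/2$. Lifting step by step modulo the powers of $\mathfrak p$ is not available, since $\mathfrak p^2=\mathfrak p$ when $\Gamma=\mathbb Q$. What remains true, because $K$ is complete of rank one, is Hensel's lemma: if $\chi\in O[T]$ is monic and its reduction is a product $\bar\chi=P_0Q_0$ of coprime monic polynomials in $\kappa[T]$, then $\chi=PQ$ with monic $P,Q\in O[T]$ reducing to $P_0,Q_0$. We apply it to a characteristic polynomial.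

\begin{proposition}\label{prop:split}
$D_K\cong M_m(K)$ as $K$-algebras, and under this isomorphism $D^*$ is a dense subgroup of $\mathrm{GL}_m(K)$.
\end{proposition}

\begin{proof}
Let $B=\Lambda\otimes_RO=\bigoplus_iOd_i\subseteq D_K$. The map $R\to\kappa$ factors through the finite field $R/\mathfrak q$, so Lemma~\ref{lem:model}(a) gives
\[B/\mathfrak pB=\Lambda_\kappa=\Lambda_{R/\mathfrak q}\otimes_{R/\mathfrak q}\kappa\cong M_m(\kappa).\]
Choose $b\in B$ with image $\bar b=e_{11}$, and let $\chi\in O[T]$ be the characteristic polynomial of left multiplication by $b$ on the free $O$-module $B$. Applying the Cayley--Hamilton identity to $1\in B$ gives $\chi(b)=0$. Left multiplication by $e_{11}$ projects $M_m(\kappa)$ onto the $m$-dimensional space of matrices supported on the first row, so $\bar\chi=T^{n-m}(T-1)^m$. By Hensel's lemma $\chi=PQ$ with $P,Q$ monic, $\bar P=T^{n-m}$, $\bar Q=(T-1)^m$. The $O$-module $O[T]/(P,Q)$ is finitely generated because $P$ is monic, and its reduction $\kappa[T]/(\bar P,\bar Q)$ is zero. By Nakayama's lemma it is zero, so $UP+VQ=1$ for some $U,V\in O[T]$.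

Put $\varepsilon=U(b)P(b)\in B$. Then $1-\varepsilon=V(b)Q(b)$ and $\varepsilon(1-\varepsilon)=U(b)V(b)\chi(b)=0$, so $\varepsilon$ is idempotent. For $f\in\kappa[T]$ we have $f(\bar b)=f(0)(1-\bar b)+f(1)\bar b$, since $\bar b$ is idempotent. For $f=\bar U\bar P=1-\bar V\bar Q$ we have $f(0)=0$ and $f(1)=1$, so $\bar\varepsilon=\bar b=e_{11}$.

As $B=B\varepsilon\oplus B(1-\varepsilon)$, the $O$-module $B\varepsilon$ is finitely generated and projective over a local ring, hence free, and its rank is $\dim_\kappa M_m(\kappa)e_{11}=m$. So the left ideal $D_K\varepsilon$ has dimension $m$ over $K$. Left multiplication gives a unital homomorphism $D_K\to\mathrm{End}_K(D_K\varepsilon)\cong M_m(K)$. It is injective because $D_K=\Lambda_K$ is simple, and both sides have dimension $m^2$.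

Identify $D_K$ with $M_m(K)$. A linear change of coordinates is a homeomorphism of $K^n$, so the topology of $M_m(K)$ is the product topology for the basis $d_1,\dots,d_n$. Since $F$ is dense in $K$, the set $D=\bigoplus_iFd_i$ is dense in $M_m(K)$. The group $\mathrm{GL}_m(K)$ is open in $M_m(K)$, because $\det$ is continuous, and it meets $D$ in $D^*$. So $D^*$ is dense in $\mathrm{GL}_m(K)$.
\end{proof}

\section{An open maximal subgroup of $\mathrm{GL}_m(K)$}\label{sec:open}

In this section $K$ is a field with a valuation $w$ whose value group $\Gamma$ satisfies $0\neq\Gamma\subseteq\mathbb Q$, and $m\ge2$; completeness is not needed. The group $G=\mathrm{GL}_m(K)$ is a topological group, inversion being continuous by Cramer's rule.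

\begin{proposition}\label{prop:open}
$G$ has an open maximal subgroup $M$ whose core in $G$ is the group $K^*$ of scalar matrices.
\end{proposition}

As in Section~\ref{sec:example}, we want a proper open subgroup $S$ with $\det S=K^*$. The determinants of $K^*\mathrm{GL}_m(O)$ are the elements with value in $m\Gamma$, so the obstruction is $\Gamma/m\Gamma$. For $\Gamma=\mathbb Z+\mathbb Z\sqrt2\subseteq\mathbb R$ this group would be $(\mathbb Z/m)^2$. For subgroups of $\mathbb Q$ a single new determinant suffices.

\begin{lemma}\label{lem:cyclic}
The group $\Gamma/m\Gamma$ is cyclic.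
\end{lemma}

\begin{proof}
Finitely many rational numbers lie in some $\frac1N\mathbb Z$, so finitely generated subgroups of $\Gamma$ are cyclic. Hence every finitely generated subgroup of $\Gamma/m\Gamma$ is cyclic and killed by $m$, so it has order at most $m$. One of largest order cannot be enlarged by adjoining an element, so it is all of $\Gamma/m\Gamma$.
\end{proof}

Choose $\gamma\in\Gamma$ with $\gamma\ge0$ and $\Gamma=\mathbb Z\gamma+m\Gamma$, and $\pi\in K^*$ with $w(\pi)=\gamma$. The matrix that supplies the missing determinant is
\[\sigma:\quad e_i\mapsto e_{i+1}\ \ (i<m),\qquad e_m\mapsto\pi e_1,\]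
with $\det\sigma=(-1)^{m-1}\pi$ and $\sigma^m=\pi$. We need a proper open subgroup containing $\sigma$. An element of $K^*\mathrm{GL}_m(O)$ changes the function $\min_iw(x_i)$ on $K^m$ by an additive constant, and we tilt this function so that $\sigma$ does the same. Since $\sigma^m$ adds $\gamma$, the matrix $\sigma$ must add $\gamma/m$, and consecutive basis vectors must differ by $\gamma/m$. So we define, for $x\in K^m$,
\[N(x)=\min_{1\le i\le m}\Bigl(w(x_i)+\frac{i\gamma}m\Bigr),\]
with $N(0)=\infty$, and
\[S=\{g\in G:\text{there is }c\in\mathbb Q\text{ with }N(gx)=N(x)+c\text{ for all }x\in K^m\}.\]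
This is a subgroup; the constants add under multiplication. We have $N(x+y)\ge\min(N(x),N(y))$. Equality holds if $N(x)<N(y)$, since then $x=(x+y)-y$ forces $N(x+y)\le N(x)$.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] $S$ is open.
\item[(b)] $S$ contains $K^*$, $\sigma$, the matrices $\mathrm{diag}(u,1,\dots,1)$ with $u\in O^*$, and $E_{ij}(x)$ whenever $w(x)\ge\gamma$.
\item[(c)] $\det S=K^*$, and so $S\cdot\mathrm{SL}_m(K)=G$.
\item[(d)] $S\neq G$.
\item[(e)] If $w(t)>0$ and $h=\mathrm{diag}(t,t^2,\dots,t^m)$, then $\langle S,h\rangle=G$.
\end{enumerate}
\end{lemma}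

\begin{proof}
Throughout we use $\gamma\ge(j-i)\gamma/m$ for $1\le i,j\le m$.

(a) Let $a\in M_m(K)$ have $w(a_{ij})>\gamma$ for all $i,j$, and let $x\neq0$. Then $N(ax)$ is at least the minimum of the quantities $w(a_{ij})+w(x_j)+i\gamma/m$. Each of them is either $\infty$ or strictly greater than $\gamma+w(x_j)+i\gamma/m\ge w(x_j)+j\gamma/m\ge N(x)$. So $N(ax)>N(x)$ and $N((1+a)x)=N(x)<\infty$. Hence $1+a$ is injective and lies in $S$. The matrices $1+a$ form a neighborhood of $1$.

(b) A scalar $\lambda$ adds $w(\lambda)$ to $N$, and $\mathrm{diag}(u,1,\dots,1)$ changes no $w(x_i)$. The vector $\sigma x$ has coordinates $\pi x_m,x_1,\dots,x_{m-1}$, so $N(\sigma x)$ is the minimum of $w(x_m)+\gamma+\gamma/m$ and the $w(x_i)+(i+1)\gamma/m$ for $i<m$, which is $N(x)+\gamma/m$. Let $w(x)\ge\gamma$ and $y\in K^m$. Then $E_{ij}(x)y=y+xy_je_i$ and $N(xy_je_i)=w(x)+w(y_j)+i\gamma/m\ge w(y_j)+j\gamma/m\ge N(y)$, so $N(E_{ij}(x)y)\ge N(y)$. The same inequality for the inverse $E_{ij}(-x)$ gives $N(y)\ge N(E_{ij}(x)y)$.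

(c) By (b), $\det S$ contains $O^*$, the $m$th powers in $K^*$, and $\pm\pi$. Given $\lambda\in K^*$, write $w(\lambda)=r\gamma+mw(z)$ with $r\in\mathbb Z$, $z\in K^*$; then $\lambda\pi^{-r}z^{-m}\in O^*$, so $\lambda\in\det S$.

(d) Since $\Gamma\neq0$, there is $x\in K^*$ with $w(x)<\gamma/m$. The matrix $E_{12}(x)$ fixes $e_1$, so if it were in $S$ its constant would be $0$. But $E_{12}(x)e_2=xe_1+e_2$ has $N(xe_1+e_2)=w(x)+\gamma/m<2\gamma/m=N(e_2)$.

(e) For $r\in\mathbb Z$ we have $h^rE_{ij}(x)h^{-r}=E_{ij}(t^{r(i-j)}x)$. Let $i\neq j$ and $y\in K^*$. Since $(i-j)w(t)$ is a nonzero rational number, there is $r\in\mathbb Z$ with $w(y)-r(i-j)w(t)\ge\gamma$. Then $x=t^{-r(i-j)}y$ has $w(x)\ge\gamma$, so $E_{ij}(x)\in S$ and $E_{ij}(y)=h^rE_{ij}(x)h^{-r}\in\langle S,h\rangle$. Thus $\langle S,h\rangle$ contains $\mathrm{SL}_m(K)$, and (c) finishes the proof.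
\end{proof}

Part (d) is where $m\ge2$ enters; for $m=1$ one has $S=K^*=G$. Part (e) uses that the value group is archimedean.

\begin{proof}[Proof of Proposition~\ref{prop:open}]
By Lemma~\ref{lem:S}(d),(e) and Lemma~\ref{lem:zorn}, $S$ lies in a maximal subgroup $M$ of $G$. It is open by (a), it contains $K^*$ by (b), and it does not contain $\mathrm{SL}_m(K)$ by (c). Its core $C$ is a normal subgroup of $G$ with $K^*\subseteq C\subseteq M$. For an infinite field $K$ and $m\ge2$, a normal subgroup of $\mathrm{GL}_m(K)$ that does not contain $\mathrm{SL}_m(K)$ is central \cite[Ch.~IV, Theorem~4.9]{Artin}. Our $K$ is infinite because $\Gamma$ is, and the center of $G$ is $K^*$. So $C=K^*$.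
\end{proof}

\begin{remark}
For $K=\mathbb Q_5$, $m=2$, $\gamma=1$, $\pi=5$, the group $S$ is that of Section~\ref{sec:example}. Indeed, $N$ takes values in $\frac12\mathbb Z$, so every $g\in S$ is $\sigma^rg_0$ with $g_0$ preserving $N$; the conditions $N(g_0e_1)=\frac12$ and $N(g_0e_2)=1$ say that $g_0\in I$; and $I\subseteq S$, since $N(gx)\ge N(x)$ for all $g$ in the group $I$. If $\Gamma=m\Gamma$, as for $\mathbb H$, we may take $\gamma=0$, and then $N(x)=\min_iw(x_i)$ needs no tilt.
\end{remark}

\section{Proofs of the theorems}\label{sec:proofs}

For each maximal ideal $\mathfrak q$ of $R$ choose a valuation $w_{\mathfrak q}$ as in Lemma~\ref{lem:valuation}, with completion $K_{\mathfrak q}$. Identify $G_{\mathfrak q}=(D\otimes_FK_{\mathfrak q})^*$ with $\mathrm{GL}_m(K_{\mathfrak q})$ by Proposition~\ref{prop:split}, and choose $M_{\mathfrak q}\subseteq G_{\mathfrak q}$ as in Proposition~\ref{prop:open}.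

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The subgroup $D^*$ is dense in $G_{\mathfrak q}$, and $M_{\mathfrak q}$ is open and maximal. By Lemma~\ref{lem:dense}(b), $M_{\mathfrak q}\cap D^*$ is a maximal subgroup of $D^*$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:strong}]
(1) Let $M_0=M_{\mathfrak q}\cap D^*$ for any $\mathfrak q$. By Lemma~\ref{lem:dense}(c) its core in $D^*$ is $D^*\cap K_{\mathfrak q}^*$. This group contains $F^*$, and a scalar matrix in $D$ commutes with $D$ and so lies in $F$. Hence the core is $F^*$.

If $M_0$ were normal, it would equal its core $F^*$, and $D^*/F^*$ would be cyclic by Lemma~\ref{lem:normal}(a). Then $D^*$ would be generated by $F^*$ and one element, and $D$ would be commutative. So $M_0$ is not normal, and it does not contain $D'$, since a subgroup containing $D'$ is normal.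

The field $F$ is infinite, because its value group is. For $x\in D\setminus F$ the cosets $(1+ax)F^*$ with $a\in F$ are pairwise distinct, since $1,x$ are linearly independent over $F$. So $F^*$ has infinite index in $D^*$. If $D^*/M_0$ were finite, the kernel $F^*$ of the action on it would have finite index. Hence $D^*/M_0$ is infinite. The action of $D^*$ on it is primitive because $M_0$ is maximal, and it has kernel $F^*$.

(2) By Lemma~\ref{lem:model}(c) and the proof of (1), it suffices to show that $M_{\mathfrak q}\cap D^*$ and $M_{\mathfrak q'}\cap D^*$ are not conjugate in $D^*$ for $\mathfrak q\neq\mathfrak q'$. The reason is that the two topologies on $D$ are independent. Rank-one valuations are \emph{equivalent} if one is a positive multiple of the other, and the weak approximation theorem (Artin--Whaples) says that for inequivalent ones the diagonal image of $F$ is dense in the product of the completions. The valuations $w_{\mathfrak q}$ and $w_{\mathfrak q'}$ are inequivalent, since they are positive on different subsets $\mathfrak q\neq\mathfrak q'$ of $R$. Applying weak approximation to each coordinate for the basis $d_1,\dots,d_n$,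 we see that $D$ is dense in $D_{K_{\mathfrak q}}\times D_{K_{\mathfrak q'}}$. Let $y\in D^*$. The set $yM_{\mathfrak q}y^{-1}$ is open in $D_{K_{\mathfrak q}}$, and $G_{\mathfrak q'}\setminus M_{\mathfrak q'}$ is open in $D_{K_{\mathfrak q'}}$, because $M_{\mathfrak q'}$ is closed in $G_{\mathfrak q'}$; both are nonempty. So some $x\in D$ lies in both. Then $x\in D^*$, and $x$ belongs to $yM_{\mathfrak q}y^{-1}\cap D^*=y(M_{\mathfrak q}\cap D^*)y^{-1}$ but not to $M_{\mathfrak q'}\cap D^*$.

(3) The conjugates of $M_0$ are maximal, so $\Phi(D^*)\subseteq F^*$ by (1), and $\Phi(D^*)\subseteq D'(D^*)^p$ for every $p$ by Lemma~\ref{lem:normal}(b). For the reverse inclusion we show that every maximal subgroup $M$ contains $F^*$ or some $D'(D^*)^p$. Suppose $F^*\not\subseteq M$. Since $F^*$ is central, $MF^*$ is a subgroup; it properly contains $M$, so $MF^*=D^*$. Both $M$ and $F^*$ normalize $M$, so $M$ is normal, and Lemma~\ref{lem:normal}(a) gives $M\supseteq D'(D^*)^p$ for a prime $p$.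

(4) Write $A\cong M_r(\Delta)$ with $\Delta$ a division algebra with center $F$. If $r=1$, then $\Delta\neq F$ is noncommutative and (1) applies. If $r\ge2$, Lemma~\ref{lem:lines} applies. In both cases a point stabilizer in $A^*$ is a maximal subgroup.
\end{proof}

\begin{example}
For Hamilton's algebra $(\mathbb H^*)^p=\mathbb H^*$ for all $p$, so Theorem~\ref{thm:strong}(3) gives $\Phi(\mathbb H^*)=\mathbb R^*$: every maximal subgroup of $\mathbb H^*$ contains $\mathbb R^*$, and every non-real quaternion lies outside some maximal subgroup.
\end{example}

\begin{thebibliography}{9}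

\bibitem{Artin} E.~Artin, \emph{Geometric Algebra}.

\bibitem{EGA} EGA II, 7.1.7.

\bibitem{source} \emph{Free Subgroups In Maximal Subgroups Of $GL_1(D)$}, \texttt{https://www.math.uni-bielefeld.de/lag/man/058.pdf}.

\bibitem{Hartshorne} Hartshorne, Ex.~II.4.11.

\bibitem{Stacks} Stacks Project, Tag 00PH.

\end{thebibliography}
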